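# Triangle-free graphs of diameter two with maximum degree $(1+o(1))\sqrt n$

## The counting bound $\sqrt{n-1}$ and its test for $n\le 10$

For $n\ge 3$ let $f(n)$ be the minimum possible maximum degree of a triangle-free graph on $n$ vertices with diameter $2$. The star $K_{1,n-1}$ is such a graph, so $f(n)$ is defined, but its maximum degree $n-1$ is far too large. In plain words: every two people must know each other or share an acquaintance, no three people may all know each other, and nobody should know many people. How few acquaintances per person suffice?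

There is an immediate lower bound. In a graph of diameter $2$ with maximum degree $\Delta$, start from a vertex $v$. It has at most $\Delta$ neighbors, and each of them has at most $\Delta-1$ neighbors other than $v$. Everything has been reached, so $n\le 1+\Delta+\Delta(\Delta-1)=\Delta^2+1$. Hence
$$f(n)\ \ge\ \lceil\sqrt{n-1}\,\rceil. \tag{1}$$
A triangle only wastes places in this count, so the ban on triangles does not look like a handicap. The first guess is therefore that (1) is an equality. Let us test it.

- $n=3,4,5$: the bound is $2$, and the path with three vertices, $C_4$ and $C_5$ attain it.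
- $n=6$: the bound is $3$, and $K_{3,3}$ attains it.
- $n=7$: the bound is $3$. Take the cycle $1,2,3,4,5$ and double vertices $1$ and $2$: each gets a nonadjacent twin, and all copies of adjacent vertices are adjacent. A copy of $v$ has degree $2$ plus the number of doubled neighbors of $v$. No vertex of the cycle has both $1$ and $2$ as neighbors, so the maximum degree is $3$. There is still no triangle, and the diameter is $2$.
- $n=8$: the bound is $3$. On $\mathbb Z_8$ join $x$ and $y$ if $x-y\in\{1,-1,4\}$. From $0$ we reach $1,7,4$ in one step, then $2,5$ (through $1$) and $6,3$ (through $7$). No three elements of $\{1,-1,4\}$ sum to $0$: one or three odd summands give an odd sum, two odd summands and a $4$ give $4+\{0,\pm2\}$, and $4+4+4=4$. So there is no triangle.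
- $n=10$: the bound is $3$. The Petersen graph (the $2$-subsets of a $5$-set, adjacent if disjoint) attains it. Three pairwise disjoint pairs would need six points, and two pairs that meet have a union of size $3$, whose complement is a common neighbor.

The value $n=9$ was skipped. There (1) also says $3$. Suppose a suitable graph with maximum degree $3$ existed. A vertex of degree at most $2$ reaches at most $1+2+2\cdot 2=7<9$ vertices, so every degree is exactly $3$. But $9$ vertices of degree $3$ have odd degree sum. So $f(9)\ge 4$, and doubling one vertex of the $8$-vertex graph above gives maximum degree $4$. Hence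
$$f(9)=4>3=f(10).$$

So the exact guess is false, and moreover $f$ is not monotone; this second fact will cost us some work later. What survives is the asymptotic guess $f(n)=(1+o(1))\sqrt n$. Whether it is true is a problem from "Problems and results in Extremal Combinatorics - V". Bounds recalled with the problem are $f(n)\le 2\sqrt n$, due to Hanson and Seyffarth, and $f(n)\le(2/\sqrt3+o(1))\sqrt n$, from constructions of Füredi and Seress. The asymptotic guess is right.

**Theorem 1.** $f(n)=(1+o(1))\sqrt n$ as $n\to\infty$.

**Theorem 2.**
(a) $\sqrt{n-1}\le f(n)\le\sqrt n+O(n^{0.38125})$ for all $n$.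
(b) If $Q=2^r$, $q$ is a prime power, $3q+1\le Q\le 16q$ and $n=Q^2(q^2+q+1)$, then $f(n)\le\sqrt n+O(n^{1/4}\log n)$.

The lower bound is (1), so everything below is about constructions. Two easy families should be ruled out at once.

Bipartite graphs are useless. In a bipartite graph of diameter $2$, two vertices on opposite sides are at odd distance at most $2$, so they are adjacent. The graph is complete bipartite and has maximum degree at least $n/2$.

Cayley graphs of $V=\mathbb F_2^h$ also fall short. For $S\subset V\setminus\{0\}$ join $x,y$ if $x+y\in S$. Diameter at most $2$ means that $\{0\}\cup S\cup(S+S)=V$. The left side has at most $1+|S|+\binom{|S|}2$ elements, because $s+s'=s'+s$. So $|S|\ge(\sqrt2-o(1))\sqrt{|V|}$, a loss of a factor $\sqrt2$. We shall use such graphs, but only as a small ingredient.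

## Polarity graphs and their edge-disjoint triangles

If triangles are allowed, there is a classical graph that meets the bound asymptotically. Let $q$ be a prime power. The points of the projective plane $PG(2,q)$ are the one-dimensional subspaces of $\mathbb F_q^3$. Let $P$ be the set of points, so $|P|=(q^3-1)/(q-1)=q^2+q+1$. For points $u,v$ the condition $u\cdot v=0$ (standard dot product) does not depend on the chosen spanning vectors. Write $u^\perp$ for the set of points $v$ with $u\cdot v=0$. It is the point set of a two-dimensional subspace, so it has $q+1$ points. The form is nondegenerate, so $u\ne v$ implies $u^\perp\neq v^\perp$, and then $u^\perp\cap v^\perp$ is exactly one point.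

**Definition (polarity graph).** $G^*$ is the graph on $P$ in which $u\sim v$ if and only if $u\ne v$ and $u\cdot v=0$.

The degree of $u$ is $q+1$ if $u\cdot u\ne0$ and $q$ if $u\cdot u=0$. The one-point intersections give two facts.

**(G1)** Two distinct vertices have at most one common neighbor. Hence every edge lies in at most one triangle.

**(G2)** If $u\ne v$ are not adjacent, they have a common neighbor. Indeed, let $w$ be the point of $u^\perp\cap v^\perp$. Since $u\cdot v\ne0$, we have $w\ne u$ and $w\neq v$, so $w\sim u$ and $w\sim v$.

So any two vertices are at distance at most $2$, and the maximum degree is at most $q+1=(1+o(1))\sqrt{|P|}$. The trouble is the triangles, and there are many: if $u\sim v$, $u\cdot u\ne 0$ and $v\cdot v\neq0$, then the point of $u^\perp\cap v^\perp$ is neither $u$ nor $v$, so $uv$ lies in a triangle.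

**Example ($q=2$).** The points are the seven nonzero vectors of $\mathbb F_2^3$. The vectors $100,010,001$ form a triangle; $111$ is adjacent to $110,101,011$; and the remaining edges are $100\sim011$, $010\sim101$, $001\sim110$. There are nine edges and one triangle.

The sensible first attempt is to delete an edge from each triangle. Let us see what this does. Let $uvw$ be a triangle, and delete $uv$. Take any neighbor $x$ of $v$ with $x\ne u,w$. By (G1), $x\not\sim u$ (otherwise $x$ and $w$ would be two common neighbors of $u,v$), and $v$ was the only common neighbor of $u$ and $x$. So $u$ and $x$ are now at distance more than $2$. This happens for at least $q-2$ vertices $x$, for each deleted edge. In the example, after $100\sim010$ is deleted, $100$ has neighbors $001,011$ and $101$ has neighbors $010,111$: no common neighbor is left. Each path of length $2$ between nonadjacent points of $G^*$ is the only one available, so nothing can be removed for free. We keep all of $G^*$ and destroy the triangles in another way.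

## Lifting through the lines of $\mathbb F_Q^2$

Replace each $u\in P$ by a fibre $A\times\{u\}$, where $A$ is an elementary abelian $2$-group, and each edge $uv$ by the bipartite graph in which $(a,u)\sim(b,v)$ if and only if $a+b\in T_{uv}$, for some set $T_{uv}\subset A$. If all these sets have size $t$, the degrees are at most $(q+1)t$ and there are $|A|(q^2+q+1)$ vertices. To keep the ratio of degree to $\sqrt{\text{number of vertices}}$ near $1$ we need $t=(1+o(1))\sqrt{|A|}$.

Consider nonadjacent $u,v\in P$ with their common neighbor $w$. The vertices $(a,u)$ and $(b,v)$ have a common neighbor over $w$ if and only if $a+b\in T_{uw}+T_{wv}$. So we want $T_{uw}+T_{wv}=A$, which with $t\approx\sqrt{|A|}$ leaves no slack. For a triangle $uvw$ of $G^*$ we want $0\notin T_{uv}+T_{vw}+T_{wu}$. These two wishes cannot both hold on one triangle: if $T_{uv}+T_{vw}=A$, then $T_{uv}+T_{vw}+T_{wu}=A\ni0$. In particular, one set $T$ for all edges cannot work.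

The way out is to notice where each wish is needed. The equation $T_{uw}+T_{wv}=A$ is needed only when $u\not\sim v$, that is, when $uw$ and $wv$ are *not* in a common triangle. By (G1) the triangles are edge-disjoint, so we may give the three edges of a triangle the same set, and otherwise different sets at each vertex. Over adjacent pairs and inside a fibre some pairs of vertices will stay uncovered, but the former involve only $q$ or $q+1$ of the fibres for each $u$, and both can be repaired by a few extra edges *inside* the fibres. Here is the precise setup.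

**Definition (blocks and colors).** A *block* is a triangle of $G^*$, or an edge of $G^*$ that lies in no triangle. By (G1) the blocks partition the edges.

Each block at $u$ uses an edge at $u$, so $u$ lies in at most $q+1$ blocks. A block has at most three vertices, so it meets at most $3q$ other blocks. Coloring greedily, we color the blocks with $3q+1$ colors so that distinct blocks sharing a vertex have different colors. Fix such a coloring, and let $J_u$ be the set of colors of the blocks at $u$. Then $1\le|J_u|\le q+1$. In the example $q=2$ there are seven blocks, one triangle and six edges; the vertex $100$ lies in two blocks and $111$ in three.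

Let $Q=2^r\ge3q+1$, $F=\mathbb F_Q$, $A=F\times F$. Let $\iota$ be an injection from the set of colors into $F$; we choose it later. For an edge $uv$ let $\kappa(u,v)=\iota(\text{color of the block of }uv)$, its *label*, and put $C_u=\iota(J_u)$.

**Definition (the sets $K_c$ and $T_c$).** For $c\in F$,
$$K_c=\{(x,cx):x\in F\},\qquad T_c=(0,1)+K_c=\{(x,cx+1):x\in F\}.$$

We have $|T_c|=Q=\sqrt{|A|}$. If $c\ne c'$ then $K_c\cap K_{c'}=\{0\}$, so $K_c+K_{c'}=A$ by counting. Since $(0,1)+(0,1)=0$,
$$T_c+T_c=K_c,\qquad T_c+T_c+T_c=T_c\not\ni0,\qquad T_c+T_{c'}=A\quad(c\ne c'). \tag{2}$$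
For $Q=2$ one can see this by eye: $T_0=\{(0,1),(1,1)\}$ and $T_1=\{(0,1),(1,0)\}$, so $T_0+T_0=\{(0,0),(1,0)\}=K_0$ and $T_0+T_1=\{(0,0),(0,1),(1,1),(1,0)\}=A$.

**Definition (sum-free, complete).** A subset $S$ of an elementary abelian $2$-group is *sum-free* if there are no $s,s',s''\in S$, not necessarily distinct, with $s+s'+s''=0$. Taking $s=s'=s''$ shows $0\notin S$. It is *complete* if moreover $S\cup(S+S)$ is the whole group.

For example, $\{1\}\subset\mathbb F_2$ and $\{01,11\}\subset\mathbb F_2^2$ are complete and sum-free. The Cayley graph of $S$ is triangle-free exactly when $S$ is sum-free (if $0\notin S$), and a complete $S$ gives pairwise distances at most $2$.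

The repair edges are given by sets $E_u\subset A$, one for each $u\in P$. We require:

- **(E1)** $E_u$ is sum-free;
- **(E2)** $E_u\cap K_c=\emptyset$ for all $c\in C_u$;
- **(E3)** for each $c\in C_u$, every coset of $K_c$ other than $K_c$ itself meets $E_u$;
- **(E4)** every $z\in A\setminus\{0\}$ lies in $E_u\cup(E_u+E_u)\cup\bigcup_{c\in C_u}K_c$.

**Definition (the graph $G$).** The vertex set is $A\times P$. There are two kinds of edges:

- kind I: $(a,u)(b,v)$ with $u\sim v$ in $G^*$ and $a+b\in T_{\kappa(u,v)}$;
- kind II: $(a,u)(b,u)$ with $a+b\in E_u$.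

**Proposition 3.** If (E1)–(E4) hold for all $u\in P$, then $G$ is triangle-free, has diameter $2$, has $Q^2(q^2+q+1)$ vertices, and has maximum degree at most $(q+1)Q+\max_u|E_u|$.

*Proof.* There are $|A||P|=Q^2(q^2+q+1)$ vertices. A vertex $(a,u)$ has $|T_{\kappa(u,v)}|=Q$ neighbors over each of the at most $q+1$ neighbors $v$ of $u$, and $|E_u|$ neighbors in its own fibre.

**Step 1: no triangles.** This step uses (E1), (E2) and the middle statement of (2). Look at the second coordinates of a supposed triangle.

If all three equal $u$, the three sums of pairs of first coordinates lie in $E_u$ and add up to $0$, against (E1).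

If the vertices are $(a,u),(a',u),(b,v)$ with $u\ne v$, put $c=\kappa(u,v)\in C_u$. Then $a+a'=(a+b)+(b+a')\in T_c+T_c=K_c$, while $a+a'\in E_u$. This contradicts (E2).

If the second coordinates are distinct, they form a triangle of $G^*$, which is one block with one label $c$. The three sums lie in $T_c$ and add up to $0$, against $0\notin T_c+T_c+T_c$.

**Step 2: distances are at most $2$.** We find a common neighbor, or an edge, for each pair $(a,u)\ne(b,v)$.

*Case 1: $u\ne v$ and $u\not\sim v$.* Take $w$ from (G2). The edges $uw$ and $wv$ lie in different blocks, since a common block would be a triangle containing $uv$. Both blocks contain $w$, so their labels $c,c'$ differ. By (2) write $a+b=t+t'$ with $t\in T_c$, $t'\in T_{c'}$. Then $(a+t,w)$ is adjacent to $(a,u)$, the sum being $t$, and to $(b,v)$, the sum being $a+t+b=t'$.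

*Case 2: $u\sim v$, with $c=\kappa(u,v)$.* If $a+b\in T_c$, the two vertices are adjacent. Otherwise $a+b+T_c$ is a coset of $K_c$, and it is not $K_c$ because $a+b\notin T_c$. By (E3) there is $e\in E_u\cap(a+b+T_c)$. Then $(a+e,u)$ is adjacent to $(a,u)$ by kind II, and to $(b,v)$ by kind I, since $a+e+b\in T_c$.

*Case 3: $u=v$, with $z=a+b\ne0$.* If $z\in K_c$ for some $c\in C_u$, choose $v'\sim u$ with $\kappa(u,v')=c$ and write $z=t+t'$ with $t,t'\in T_c$. Then $(a+t,v')$ is adjacent to $(a,u)$ and to $(b,u)$, the second sum being $a+t+b=t'$. Otherwise (E4) says that $z\in E_u$, and the vertices are adjacent, or that $z=e+e'$ with $e,e'\in E_u$, and $(a+e,u)$ is a common neighbor.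

**Step 3: the diameter is exactly $2$.** A triangle-free graph on at least three vertices is not complete. $\square$

What is our budget for $E_u$? The main term is $(q+1)Q$, so when $Q$ and $q$ have the same order we may spend $o(Q^2)$. The group $A$ has $Q^2$ elements, and we shall now find complete sum-free sets in such a group with fewer than $2Q$ elements. So the budget is generous, and the only real issue is that $E_u$ must avoid the lines $K_c$, $c\in C_u$.

## Complete sum-free sets of size $2^{h/2+1}-3$ in $\mathbb F_2^h$

The set we want will consist of two "axes", marked by extra bits so that they cannot interfere with sum-freeness, and a set that fills the region where both coordinates are nonzero. The latter is built first.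

**Lemma 1.** Let $X=\mathbb F_2^a$, $a\ge1$, and $X^*=X\setminus\{0\}$. There is $E_a\subset X^*\times X^*$ with $|E_a|=2^{a+1}-3$ such that

1. $E_a$ is sum-free;
2. both coordinate projections of $E_a$ are onto $X^*$;
3. $X^*\times X^*\subset E_a\cup(E_a+E_a)$.

*Proof.* For $a=1$ take $E_1=\{(1,1)\}$; here $X^*\times X^*=\{(1,1)\}$ and $(1,1)+(1,1)+(1,1)\neq0$. For $a\ge2$ we use induction on $a$. Write $X=\mathbb F_2\times X'$ with $X'=\mathbb F_2^{a-1}$, fix $p\in X'\setminus\{0\}$, and put
$$E_a=\{((1,x),(0,p)):x\in X'\}\cup\{((0,p),(1,y)):y\in X'\}\cup\{((0,x),(0,y)):(x,y)\in E_{a-1}\}.$$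
Since $p\neq0$ we have $E_a\subset X^*\times X^*$. The three parts are disjoint and
$$|E_a|=2^{a-1}+2^{a-1}+(2^a-3)=2^{a+1}-3.$$

**Property 2.** The first projection contains all $(1,x)$ from the first part, and all $(0,x)$ with $x\ne0$ from the third part, by induction. The second projection is symmetric.

**Property 1.** Call $(i,j)$ the *type* of $((i,x),(j,y))$. The types that occur in $E_a$ are $(1,0)$, $(0,1)$, $(0,0)$. If three elements sum to $0$, the numbers of elements of types $(1,0)$ and $(0,1)$ are both even. So the types are $(0,0)$ three times, excluded because $E_{a-1}$ is sum-free; or $(1,0),(1,0),(0,0)$; or $(0,1),(0,1),(0,0)$. In the second situation the third element equals the sum of the first two, which has second coordinate $(0,p)+(0,p)=0$, impossible in $X^*\times X^*$. The third situation is symmetric.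

**Property 3.** Let $((i,x),(j,y))\in X^*\times X^*$; we write it as an element or a sum.

Type $(1,1)$: it equals $((1,x+p),(0,p))+((0,p),(1,y+p))$.

Type $(1,0)$: here $y\ne0$. If $y=p$, it lies in $E_a$. Otherwise $y+p\ne0$, so by property 2 for $E_{a-1}$ there is $(x',y+p)\in E_{a-1}$, and our element equals $((1,x+x'),(0,p))+((0,x'),(0,y+p))$.

Type $(0,1)$: symmetric.

Type $(0,0)$: here $x,y\ne0$, and property 3 for $E_{a-1}$ applies. $\square$

**Example.** For $a=2$, with $p=1$, writing elements of $\mathbb F_2^2$ as bit strings,
$$E_2=\{(10,01),\ (11,01),\ (01,10),\ (01,11),\ (01,01)\}.$$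
The four elements of $X^*\times X^*$ outside $E_2$ are those with both first bits equal to $1$; for instance $(10,10)=(11,01)+(01,11)$.

**Lemma 2.** For even $h=2a+2\ge4$ there is a complete sum-free set $S\subset\mathbb F_2^h=\mathbb F_2\times\mathbb F_2\times X\times X$, with $X=\mathbb F_2^a$ and $|S|=2^{h/2+1}-3$, that contains $S_1=\{(1,0,x,0):x\in X\}$.

*Proof.* Let $S=S_1\cup S_2\cup S_3$, where $S_2=\{(0,1,0,y):y\in X\}$ and $S_3=\{(0,0,x,y):(x,y)\in E_a\}$. The size is $2^a+2^a+2^{a+1}-3=2^{a+2}-3=2^{h/2+1}-3$.

**Sum-free.** The first two coordinates show that three elements with sum $0$ lie in $S_3,S_3,S_3$, excluded by Lemma 1, or in $S_1,S_1,S_3$, or in $S_2,S_2,S_3$. In the second situation the $S_3$-element $(0,0,x,y)$ is a sum of two elements of $S_1$, so $y=0$; in the third, $x=0$. Both are impossible, since $E_a\subset X^*\times X^*$.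

**Complete.** We cover the four values of the first two coordinates. The set $S_1+S_2$ consists of all $(1,1,x,y)$. The element $(1,0,x,0)$ is in $S_1$; if $y\ne0$, choose $(x',y)\in E_a$ by Lemma 1(2), and $(1,0,x,y)=(1,0,x+x',0)+(0,0,x',y)\in S_1+S_3$. Symmetrically, $S_2\cup(S_2+S_3)$ contains all $(0,1,x,y)$. Finally $(0,0,x,y)$ is in $S_1+S_1$ if $y=0$, in $S_2+S_2$ if $x=0$, and in $S_3\cup(S_3+S_3)$ if $x,y\ne0$, by Lemma 1(3). $\square$

**Example.** For $h=4$ we get $S=\{1000,1010,0100,0101,0011\}$. Its Cayley graph is a $5$-regular triangle-free graph of diameter $2$ on $16$ vertices, so $f(16)\le5$; the counting bound there is $4$.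

## Thickened repair sets with $|E_u|\le 3Q^{3/2}$

The natural choice is a set $S$ from Lemma 2 in $A$ itself ($h=2r$), with the lines removed:
$$E_u=S\setminus\bigcup_{c\in C_u}K_c.$$
Then (E1) and (E2) hold. But $|S|<2Q$, so the $Q$ cosets of a line $K_c$ contain on average fewer than two points of $S$ each, and there are fewer than $2Q^2$ unordered pairs in $S$ for the $Q^2$ elements $z$ of $A$. The removal of up to $q+1$ lines can kill the only one or two points, or the only one or two representations $z=s+s'$, on which (E3) or (E4) relies. A random choice of labels does not obviously help: with so few chances per condition the failure probabilities we can bound are not small, and there are up to about $Q^4$ conditions.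

The remedy is to be wasteful. Pull $S$ back from a *quotient* of $A$, so that each point and each representation is multiplied. Since $o(Q^2)$ is allowed, we can afford to multiply by a lot. The labels are chosen at random, and the following estimate is what randomness gives.

**A probability estimate.** Let $\iota$ be a uniformly random injection of the colors into $F$. Fix $u\in P$, $j\in J_u$, $w\in F\setminus\{0\}$ and a set $X_0\subset F\setminus\{0\}$, and write $c=\iota(j)$. Then
$$\Pr\big(c+w/x\in C_u\text{ for all }x\in X_0\big)\le 3^{-|X_0|}. \tag{3}$$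

*Proof.* Condition on the value $c$. The elements $c+w/x$, $x\in X_0$, are distinct and different from $c$, so they form a set $Y\subset F\setminus\{c\}$ with $|Y|=|X_0|$. Given $\iota(j)=c$, the set $C_u\setminus\{c\}$ is a uniformly random $m$-subset of the $(Q-1)$-set $F\setminus\{c\}$, with $m=|J_u|-1\le q$. The probability that it contains $Y$ is
$$\prod_{i=0}^{|Y|-1}\frac{m-i}{Q-1-i}\le\left(\frac m{Q-1}\right)^{|Y|}\le\left(\frac q{3q}\right)^{|Y|}$$
if $|Y|\le m$, and $0$ otherwise. $\square$

**How (3) controls (E3).** A coset of $K_c$ other than $K_c$ is $\{(x,cx+w):x\in F\}$ with $w\ne0$. For $x\ne0$,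
$$(x,cx+w)\in K_{c'}\iff c'=c+w/x. \tag{4}$$
So if $E_u=M\setminus\bigcup_{c\in C_u}K_c$ and $M$ contains the points of the coset with $x\in X_0$, then (E3) can fail for this coset only if the event in (3) occurs.

**Proposition 4.** If $Q=2^r\ge3q+1$ is sufficiently large, then $\iota$ and sets $E_u$ satisfying (E1)–(E4) exist with $|E_u|\le3Q^{3/2}$.

*Proof.* Let $h$ be the largest even integer with $h\le r$; we take $Q$ large enough that $h\ge4$. Let $S\subset\mathbb F_2^h$ be as in Lemma 2, let $\varphi:F\to\mathbb F_2^h$ be a surjective $\mathbb F_2$-linear map, and put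
$$E_u=\{(x,y)\in A:\varphi(x)\in S\}\setminus\bigcup_{c\in C_u}K_c.$$
Before the removal this is a union of vertical lines $\{x\}\times F$. The vertical direction is not one of the $K_c$, and this makes the counting uniform.

**Step 1: the size.** Since $r-1\le h\le r$, we have $\sqrt{Q/2}\le2^{h/2}\le\sqrt Q$. Each element of $S$ has $Q/2^h$ preimages $x$, and each $x$ gives $Q$ points, so
$$|E_u|\le|S|\,2^{-h}Q^2\le2Q^2\,2^{-h/2}\le2\sqrt2\,Q^{3/2}\le3Q^{3/2}.$$

**Step 2: (E1) and (E2).** Three elements of $E_u$ with sum $0$ would give, under $\varphi$ of the first coordinate, three elements of $S$ with sum $0$. And (E2) holds by definition.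

**Step 3: (E4), by counting, for every $\iota$.** Let $z=(z_1,z_2)\ne0$ with $z\notin\bigcup_{c\in C_u}K_c$. If $\varphi(z_1)\in S$, then $z\in E_u$. Otherwise, by completeness, $\varphi(z_1)=b+b'$ with $b,b'\in S$. There are $Q^2/2^h$ elements $e=(x,y)$ with $\varphi(x)=b$. For each of them $z=e+(e+z)$, and the first coordinate of $e+z$ has image $b+\varphi(z_1)=b'$. Each $K_c$ contains exactly $Q/2^h$ elements whose first coordinate has image $b$, and likewise for $b'$. So at most $2|C_u|Q/2^h$ of the elements $e$ have $e$ or $e+z$ in $\bigcup_{c\in C_u}K_c$. Since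
$$2|C_u|\le2(q+1)<3q+1\le Q,$$
this is less than $Q^2/2^h$. Some $e$ remains with $e,e+z\in E_u$.

**Step 4: (E3), by a random choice of $\iota$.** Let $X_0=\{x\in F:\varphi(x)\in S\}$. Since $0\notin S$, we have $0\notin X_0$. Since $h\ge4$, we have $|S|=2\cdot2^{h/2}-3\ge2^{h/2}$, so
$$|X_0|=|S|\,Q/2^h\ge Q\,2^{-h/2}\ge\sqrt Q.$$
By (4) and (3), for fixed $u$, $j\in J_u$ and $w\ne0$, the probability that (E3) fails for $u$, the label $c=\iota(j)$ and the coset given by $w$ is at most $3^{-\sqrt Q}$. There are at most $Q^2\cdot Q\cdot Q$ triples $(u,j,w)$, because $q^2+q+1\le(3q+1)^2\le Q^2$ and there are $3q+1\le Q$ colors. Since $Q^4\,3^{-\sqrt Q}<1$ for large $Q$, some $\iota$ satisfies (E3) everywhere. $\square$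

**Corollary 5.** If $Q=2^r\ge3q+1$ is large and $n'=Q^2(q^2+q+1)$, there is a triangle-free graph of diameter $2$ on $n'$ vertices with maximum degree at most $(q+1)Q+3Q^{3/2}\le\sqrt{n'}+4Q^{3/2}$.

*Proof.* Combine Propositions 3 and 4. For the last inequality, $qQ\le\sqrt{n'}$ and $Q\le Q^{3/2}$. $\square$

When $Q$ and $q$ are of the same order, $Q^{3/2}$ has order $n'^{3/8}$, so for these special $n'$ we have $f(n')\le(1+o(1))\sqrt{n'}$.

## From special $n$ to all $n$ by random doubling

Since $f(9)>f(10)$, we cannot pass from one $n$ to another by monotonicity. Deleting vertices may destroy common neighbors; doubling vertices does not, as in the test $n=7$. If we double an arbitrary set $R$ of vertices, some vertex may have all its neighbors doubled. A random $R$ spreads the damage evenly. We need a textbook inequality.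

**Hoeffding's inequality (1963), for sampling without replacement.** Let $Y$ be a uniformly random $m$-subset of an $N$-set, $m\ge1$, and let $M$ be a fixed subset. Then for $t>0$,
$$\Pr\big(|Y\cap M|\ge\mathbb E|Y\cap M|+t\big)\le e^{-2t^2/m},\qquad \mathbb E|Y\cap M|=\frac{m|M|}N.$$
The roles of the two sets are symmetric. Applying a uniformly random permutation to $Y$, or its inverse to $M$, gives the same law of the intersection size. So if $M\neq\emptyset$ is fixed and $Y$ is random, we may also use the bound with $|M|$ in place of $m$:
$$\Pr\big(|Y\cap M|\ge\mathbb E|Y\cap M|+t\big)\le e^{-2t^2/|M|}. \tag{5}$$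

**Lemma 6.** Let $G$ be triangle-free of diameter $2$ on $n'\ge3$ vertices with maximum degree $d$, and let $0\le k\le n'$. Then
$$f(n'+k)\le d\,\frac{n'+k}{n'}+\sqrt{d\log n'}.$$

*Proof.* For $R\subset V(G)$ with $|R|=k$, replace each $v\in R$ by two nonadjacent twins; copies of adjacent vertices are adjacent.

**Step 1: the new graph is admissible.** It maps homomorphically to $G$, so it is triangle-free. Two vertices with different images are adjacent if the images are, and otherwise any copy of a common neighbor of the images is a common neighbor. Twins share all their neighbors, and there is at least one because $G$ is connected. So distances are at most $2$, and as a triangle-free graph on at least three vertices is not complete, the diameter is $2$.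

**Step 2: some $R$ keeps the degrees balanced.** A copy of $v$ has degree $|N(v)|+|N(v)\cap R|$. Let $R$ be a uniformly random $k$-set. Then $|N(v)\cap R|$ has mean $|N(v)|k/n'$, and by (5) with $t=\sqrt{d\log n'}$,
$$\Pr\left(|N(v)\cap R|\ge\frac{|N(v)|k}{n'}+t\right)\le e^{-2t^2/|N(v)|}\le e^{-2t^2/d}=n'^{-2}.$$
The sum over the $n'$ vertices is at most $1/n'<1$. So some $R$ has all degrees at most $|N(v)|(1+k/n')+t\le d\,\frac{n'+k}{n'}+\sqrt{d\log n'}$. $\square$

**Proof of Theorem 1.** Let $n$ be large.

**Step 1: the choice of $Q$ and $q$.** We want $n'=Q^2(q^2+q+1)$ slightly below $n$, with $q$ and $Q$ of the same order and $Q\ge3q+1$. Let $r$ be the least integer with $Q=2^r\ge2n^{1/4}$; then $Q<4n^{1/4}$. Put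
$$y=\frac{\sqrt n}Q\in\left(\tfrac14n^{1/4},\tfrac12n^{1/4}\right].$$
Let $q$ be the largest prime with $q^2+q+1\le y^2=n/Q^2$. Then $q<y\le\frac12n^{1/4}\le Q/4$, so $3q+1\le\frac34Q+1\le Q$. With $n'=Q^2(q^2+q+1)$ we have $n'\le n$.

**Step 2: $n'$ is close to $n$.** Every prime $p\le y-1$ satisfies
$$p^2+p+1\le(y-1)^2+(y-1)+1=y^2-y+1\le y^2.$$
So $q$ is at least the largest prime not exceeding $y-1$, and by the prime number theorem $q=(1-o(1))y$. Hence
$$1\le\frac n{n'}=\frac{y^2}{q^2+q+1}\le\left(\frac yq\right)^2=1+o(1). \tag{6}$$
In particular $k=n-n'\le n'$ for large $n$, so Lemma 6 may be used.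

**Step 3: the bound.** Since $Q<4n^{1/4}$, we have $4Q^{3/2}\le32n^{3/8}$. So Corollary 5 gives a graph on $n'$ vertices with maximum degree $d\le\sqrt{n'}+32n^{3/8}=O(\sqrt n)$. Lemma 6 gives
$$f(n)\le\left(\sqrt{n'}+32n^{3/8}\right)\frac n{n'}+O\!\left(n^{1/4}\sqrt{\log n}\right)=\sqrt n\,\sqrt{\frac n{n'}}+O(n^{3/8}), \tag{7}$$
because $\sqrt{n'}\cdot n/n'=n/\sqrt{n'}$. By (6) the right side is $(1+o(1))\sqrt n$. With (1) this proves Theorem 1. $\square$

**Proof of Theorem 2(a).** Only (6) has to be sharpened. By the theorem of Baker, Harman and Pintz (*The difference between consecutive primes, II*, Proc. London Math. Soc. 83 (2001)), for large $x$ the interval $[x-x^{0.525},x]$ contains a prime. With $x=y-1$ this gives $q\ge y-1-y^{0.525}\ge y-2y^{0.525}$ for large $y$. So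
$$\frac n{n'}\le\left(\frac yq\right)^2=1+O(y^{-0.475})=1+O(n^{-0.11875}),$$
since $y$ has order $n^{1/4}$. Then (7) gives $f(n)\le\sqrt n+O(n^{0.38125})+O(n^{3/8})$. As $3/8<0.38125$, this is the claim for large $n$; the finitely many other $n$ are absorbed in the constant. The lower bound is (1). $\square$

Since $\sqrt n-\sqrt{n-1}=O(n^{-1/2})$, the result may also be written $0\le f(n)-\sqrt{n-1}\le O(n^{0.38125})$ for all $n$.

## Repair sets with $|E_u|=O(Q\log Q)$ and the sharper bound for special $n$

In Proposition 4 each condition of type (E3) had about $\sqrt Q$ chances, and (E4) had $Q^2/2^h\ge Q$ representations. Against a union bound over $Q^4$ events, a number of chances of order $r=\log_2Q$ is enough. So we pull back from a much larger quotient of $A$, by a small subspace $L$. Two things change.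

For (E3), we need every coset of every $K_c$, $c\in C_u$, to meet the pulled-back set in many points. We arrange this by aligning the part $S_1$ of Lemma 2 with the vertical direction, so that its preimage is again a union of vertical lines.

For (E4), the counting of Step 3 in Proposition 4 stops working: there will be only $2^\ell=O(r^2)$ representations of $z$, and up to $q+1$ lines that may each spoil some. But a representation is spoiled only if one of two given slopes lies in $C_u$, a random set of density at most $3/8$, and Hoeffding's inequality shows that it is very unlikely that all are spoiled.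

**Proposition 7.** For $r$ large, $Q=2^r\ge3q+1$ and $q\ge5$, $\iota$ and sets $E_u$ satisfying (E1)–(E4) exist with $|E_u|=O(Q\log Q)$.

*Proof.*

**Step 1: the sets.** Let $\ell$ be the least even integer with $2^{\ell/2}\ge6r+2$. By minimality $2^{\ell/2}<12r+4$, and $2\le\ell\le r$ for large $r$. Let $L_2\subset F$ be an $\mathbb F_2$-subspace of dimension $\ell$. Put
$$L=\{0\}\times L_2,\qquad K_\infty=\{0\}\times F,\qquad \pi:A\to B=A/L\ \text{ the quotient map.}$$
Then $\dim B=2r-\ell=2a+2$ with $a=r-1-\ell/2$, and $a\ge1$ for large $r$. As $L\subset K_\infty$, $\dim\pi(K_\infty)=r-\ell$, and $r-\ell\le r-1-\ell/2=a$ because $\ell\ge2$. So we can identify $B$ with $\mathbb F_2\times\mathbb F_2\times\mathbb F_2^a\times\mathbb F_2^a$ by a linear isomorphism such that $\pi(K_\infty)\subset\{(0,0,x,0):x\in\mathbb F_2^a\}$. Take $S\subset B$ from Lemma 2 (with $h=2a+2$) and set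
$$E_u=\pi^{-1}(S)\setminus\bigcup_{c\in C_u}K_c.$$
The size satisfies
$$|E_u|\le|S|\,2^\ell\le2\cdot2^{(2r-\ell)/2}\cdot2^\ell=2Q\,2^{\ell/2}=O(Qr)=O(Q\log Q).$$
(E1) holds because $\pi$ is linear and $S$ is sum-free, and (E2) holds by definition. Choose $\iota$ uniformly at random.

**Step 2: (E3) fails somewhere with probability less than $\frac12$.** We first describe $\pi^{-1}(S_1)$. The set $S_1$ is a coset of $V=\{(0,0,x,0)\}$, which contains $\pi(K_\infty)$. So $\pi^{-1}(S_1)$ is a coset of $\pi^{-1}(V)$, a subspace of dimension $a+\ell=r-1+\ell/2$ that contains $K_\infty=\{0\}\times F$. Such a subspace has the form $D\times F$ with $D\subset F$ a subspace of dimension $\ell/2-1$. Hence $\pi^{-1}(S_1)=X_1\times F$ with $X_1$ a coset of $D$. Since $0\notin S_1$, we have $X_1\ne D$, so $0\notin X_1$.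

Every coset $\{(x,cx+w):x\in F\}$, $w\ne0$, of $K_c$ contains the points with $x\in X_1$, and they all lie in $\pi^{-1}(S)$. By (4) all of them are outside $E_u$ only if $c+w/x\in C_u$ for all $x\in X_1$. By (3) with $X_0=X_1$, for fixed $u$, $j$ and $w$, with $c=\iota(j)$, this has probability at most $3^{-|X_1|}$, and
$$|X_1|=2^{\ell/2-1}\ge3r+1.$$
As before there are at most $Q^4=2^{4r}$ triples $(u,j,w)$, so the total failure probability is at most $2^{4r}3^{-3r-1}=\frac13\left(\frac{16}{27}\right)^r<\frac12$.

**Step 3: reduce (E4) to disjoint pairs of slopes.** Fix $u\in P$ and $z=(z_1,z_2)\ne0$. If $\pi(z)\in S$, then $z\in E_u\cup\bigcup_{c\in C_u}K_c$ and there is nothing to do. Otherwise fix $b,b'\in S$ with $b+b'=\pi(z)$. The set $\pi^{-1}(b)$ is a coset of $L$, so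
$$\pi^{-1}(b)=\{(x_0,y):y\in y_0+L_2\}$$
for some $x_0,y_0$. For each $y\in y_0+L_2$ we have $z=e+e'$ with
$$e=(x_0,y)\in\pi^{-1}(b),\qquad e'=(x_0+z_1,\,y+z_2)\in\pi^{-1}(b').$$
When is $e$ lost? If $x_0\ne0$, then $e\in\bigcup_{c\in C_u}K_c$ if and only if $y/x_0\in C_u$. If $x_0=0$, then $e$ lies in some $K_c$, $c\in F$, only if $e=0$, which is impossible because $\pi(e)=b\neq0$. The same holds for $e'$, with $x_0+z_1$ and $(y+z_2)/(x_0+z_1)$. Let $\Lambda_y$ be the set of those of the two quotients
$$\frac y{x_0},\qquad\frac{y+z_2}{x_0+z_1}$$
that are defined. If $\Lambda_y\cap C_u=\emptyset$, then $e,e'\in E_u$ and $z\in E_u+E_u$.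

Each of the two quotients, where defined, is an injective function of $y$. So $\Lambda_y\cap\Lambda_{y'}\ne\emptyset$ with $y\neq y'$ forces the first quotient at $y$ to equal the second at $y'$, or the other way round. Each alternative determines $y'$, so each $\Lambda_y$ meets at most two others. Choosing greedily, we get $J\subset y_0+L_2$ with $|J|\ge2^\ell/3$ and the sets $\Lambda_y$, $y\in J$, pairwise disjoint. The choice of $b,b'$ and $J$ depends on $z$ but not on $\iota$.

**Step 4: (E4) fails somewhere with probability less than $\frac12$.** If (E4) fails for $(u,z)$, then every $y\in J$ satisfies $\Lambda_y\cap C_u\ne\emptyset$. Let $W=\bigcup_{y\in J}\Lambda_y$, so $|W|\le2|J|$. By disjointness, failure implies $|C_u\cap W|\ge|J|$. If $W=\emptyset$, this is impossible. Let $W\ne\emptyset$. The set $C_u$ is a uniformly random $|J_u|$-subset of $F$, and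
$$\frac{|J_u|}Q\le\frac{q+1}{3q+1}\le\frac38,$$
the last because $8q+8\le9q+3$ for $q\ge5$. So $\mathbb E|C_u\cap W|\le\frac38|W|\le\frac34|J|$, and failure needs a deviation of at least $|J|/4$. By (5) with $M=W$,
$$\Pr\big(|C_u\cap W|\ge|J|\big)\le\exp\left(-\frac{2(|J|/4)^2}{|W|}\right)\le e^{-|J|/16}\le e^{-3r^2/4},$$
using $|W|\le2|J|$ and $|J|\ge2^\ell/3\ge(6r+2)^2/3\ge12r^2$. There are at most $Q^2\cdot Q^2=2^{4r}$ pairs $(u,z)$, and $2^{4r}e^{-3r^2/4}<\frac12$ for large $r$.

By Steps 2 and 4, with positive probability (E3) and (E4) hold for all $u$. $\square$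

**Proof of Theorem 2(b).** Let $Q=2^r$, $3q+1\le Q\le16q$ and $n=Q^2(q^2+q+1)$. For $r$ large, $Q\le16q$ implies $q\ge5$, so Propositions 3 and 7 apply and give
$$f(n)\le(q+1)Q+O(Q\log Q)\le\sqrt n+Q+O(Q\log Q),$$
because $qQ\le\sqrt n$. Moreover $n\ge Q^2q^2\ge Q^4/256$, so $Q\le4n^{1/4}$, and $n\le Q^4$, so $Q\ge n^{1/4}$. Hence the error is $O(n^{1/4}\log n)$. For the remaining bounded values of $r$ there are only finitely many pairs $(Q,q)$, and they are absorbed in the $O$-constant. $\square$

The hypotheses of (b) hold for infinitely many $n$: with $q=2^{r-2}$, $r\ge3$, and $Q=2^r=4q$ we have $3q+1\le4q\le16q$. So for infinitely many $n$ the excess $f(n)-\sqrt{n-1}$ is $O(n^{1/4}\log n)$.
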